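# A perfectly normal space of size $\aleph_2$ that is not realcompact

## 1. Maps into a convergent sequence, written by a coloring

Everything in this lecture turns on one way of writing down maps from a cardinal into a convergent sequence.

Fix a regular uncountable cardinal $\kappa$ and an infinite cardinal $\theta<\kappa$. As usual, an ordinal $\delta$ is the set of smaller ordinals, so $\delta=[0,\delta)$ is an initial segment of $\kappa$ when $\delta\le\kappa$. Call a subset of a set of size $\kappa$ **small** if it has size $<\kappa$, and **co-small** if its complement is small. Since $\kappa$ is regular, a subset of $\kappa$ is small exactly when it is bounded in $\kappa$, and a union of fewer than $\kappa$ small sets is small. The space $\omega+1$ carries the order topology: each $k<\omega$ is isolated, and the sets $(n,\omega]$, $n<\omega$, form a neighborhood base at $\omega$. So $\omega+1$ is a sequence $0,1,2,\dots$ together with its limit $\omega$.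

There are two ingredients.

* A coloring $c:[\kappa]^2\to\theta$; we write $c(\xi,\beta)$ for the color of $\{\xi,\beta\}$ with $\xi<\beta$.
* For each label $a$ in a set $\Lambda$ described next, a function $h_a:\theta\to\omega$ that turns colors into natural numbers.

The labels are called **tasks**. They come in two types:
$$\Lambda=\{\mathrm I,\mathrm{II}\}\times\{A\subseteq\kappa:\ A\ne\emptyset,\ A\text{ small}\}.$$
For a task $a=(\cdot,A)$ put
$$\delta_a=\sup\{\xi+1:\xi\in A\}<\kappa,\qquad r_a(\xi)=h_a\bigl(c(\xi,\delta_a)\bigr)\in\omega\quad(\xi<\delta_a).\tag{1}$$
So $A\subseteq\delta_a$, and $\delta_a$ is the least ordinal with this property. Now define $\varphi_a:\kappa\to\omega+1$: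

* if $a=(\mathrm I,U)$, then $\varphi_a(\xi)=r_a(\xi)$ for $\xi\in U$, and $\varphi_a(\xi)=\omega$ for $\xi\notin U$;
* if $a=(\mathrm{II},H)$, then $\varphi_a(\xi)=0$ for $\xi\in H$, $\varphi_a(\xi)=\min(1,r_a(\xi))$ for $\xi\in\delta_a\setminus H$, and $\varphi_a(\xi)=1$ for $\xi\ge\delta_a$.

For example, let $A=\{0,2\}$, so that $\delta_a=3$. The map of type I has values $r_a(0),\omega,r_a(2),\omega,\omega,\dots$ at $0,1,2,3,4,\dots$. The map of type II has values $0,\min(1,r_a(1)),0,1,1,\dots$. In both cases the map is constant from $\delta_a$ on, and below $\delta_a$ the coloring has a say, but only at some of the points.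

We ask two properties of the ingredients.

**Property $P(\kappa,\theta)$ of the coloring.** For every $B\in[\kappa]^\kappa$, every family $\mathcal A$ of $\kappa$ many pairwise disjoint nonempty finite subsets of $\kappa$, and every $i<\theta$, there are $\xi\in B$ and $b\in\mathcal A$ with $\xi<\min b$ and $c(\xi,\beta)=i$ for all $\beta\in b$. (We say that $P(\kappa,\theta)$ holds if some $c$ has this property.)

**Independence of the functions.** For all distinct $a_1,\dots,a_k\in\Lambda$ and all $n_1,\dots,n_k\in\omega$ there is one color $i<\theta$ with $h_{a_l}(i)=n_l$ for all $l\le k$.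

What is this for? We shall topologize $\kappa$ by declaring $\varphi_a$ continuous for well-chosen tasks $a$. If $\varphi_{(\mathrm I,U)}$ is continuous, then $\kappa\setminus U=\varphi_{(\mathrm I,U)}^{-1}(\omega)$ is the zero-set of a continuous real function. If $\varphi_{(\mathrm{II},H)}$ is continuous, then $\varphi_{(\mathrm{II},H)}^{-1}(0)$ is a clopen set that contains $H$ and lies inside the small set $\delta_a$. So the maps produce many zero-sets. The coloring works in the opposite direction and prevents the topology from becoming too fine. Independence condenses finitely many prescribed values into one color, and $P(\kappa,\theta)$ finds a point $\xi$ of a given large set $B$ that has this color with all relevant $\delta_a$ at once. The outcome will be a topology in which every closed set is a zero-set, but every closed set is small or co-small.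

## 2. Realcompactness, perfect normality, and Problem 14

All spaces are Tychonoff, that is, completely regular and Hausdorff.

**Definitions.** A **zero-set** of $X$ is a set $f^{-1}(0)$ with $f:X\to\mathbb R$ continuous. A **$z$-filter** is a nonempty family of zero-sets that omits $\emptyset$ and is closed under finite intersections and under zero-set supersets; a **$z$-ultrafilter** is a maximal $z$-filter. It has the **countable intersection property** if every countable subfamily has nonempty intersection, and it is **free** if its total intersection is empty. The space $X$ is **realcompact** if every $z$-ultrafilter with the countable intersection property has nonempty total intersection. The space $X$ is **perfectly normal** if it is normal and every closed set is a $G_\delta$; equivalently, every closed set is a zero-set. **Zero-dimensional** means having a base of clopen sets.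

We use only one direction of the equivalence.

**Lemma 1.** If every closed subset of $X$ is a zero-set, then $X$ is perfectly normal.

*Proof.* Disjoint closed sets are disjoint zero-sets $f^{-1}(0)$, $g^{-1}(0)$. The function $|f|/(|f|+|g|)$ is continuous, is $0$ on the first and $1$ on the second, so $X$ is normal. Also $f^{-1}(0)=\bigcap_n\{x:|f(x)|<1/(n+1)\}$ is a $G_\delta$. $\square$

Recall also that clopen sets are zero-sets, and that an intersection of two zero-sets is a zero-set (use $f^2+g^2$).

Here are three small cases.

*Lindelöf spaces are realcompact.* Suppose a $z$-ultrafilter $\mathcal U$ is free. The complements of its members form an open cover. Countably many of them cover, so countably many members of $\mathcal U$ have empty intersection. In particular, countable spaces and separable metrizable spaces cannot be counterexamples.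

*A discrete space of measurable cardinality.* Let $\mathcal U$ be a free countably complete ultrafilter on it. All subsets are zero-sets, so the space is perfectly normal by Lemma 1, $\mathcal U$ is a free $z$-ultrafilter with the countable intersection property, and the space is not realcompact. This trivial kind of example is excluded by a cardinality restriction.

*The ordinal space $\omega_1$ is not realcompact, but it is not perfectly normal.* Recall the textbook fact that every continuous $f:\omega_1\to\mathbb R$ is constant on some tail $[\delta,\omega_1)$. So a zero-set contains a tail or is bounded. Let $\mathcal U$ be the family of zero-sets that contain a tail. It is a $z$-filter closed under countable intersections, and it is free because the clopen tails $[\delta+1,\omega_1)$ belong to it. A zero-set outside $\mathcal U$ is bounded, hence misses one of these tails; so $\mathcal U$ is maximal. On the other hand, the set of limit ordinals is closed, unbounded, and contains no tail, so it is not a zero-set.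

R. L. Blair's question is whether there is a perfectly normal space of cardinality less than the first measurable cardinal that is not realcompact. (If there is no measurable cardinal, the restriction is vacuous.) Two facts form the background. It is consistent with ZFC $+\,MA_{\aleph_1}$ that there is a perfectly normal nonrealcompact space of cardinality $\aleph_1$. And Ostaszewski's space is perfectly normal, locally compact and not realcompact, but it is constructed under $\diamondsuit$. The following is Problem 14 in "A Perfectly Normal Nonrealcompact Space Consistent With $MA_{\aleph_1}$" (http://computo.fismat.umich.mx/~fhernandez/Papers/hdz-ishiu.pdf): is there a perfectly normal nonrealcompact space in ZFC? That is, does ZFC alone give one of cardinality below the first measurable cardinal? The answer is yes.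

**Theorem A (ZFC).** There is a zero-dimensional perfectly normal space $X$ with $|X|=\aleph_2$ in which every closed set has size $\le\aleph_1$ or has complement of size $\le\aleph_1$. The space $X$ is not realcompact.

Measurable cardinals are inaccessible, so $\aleph_2$ is below the first one, and Theorem A answers Problem 14.

**Theorem B.**
1. (ZFC) For every regular uncountable $\mu$ there is a zero-dimensional perfectly normal space $X$ with $|X|=\mu^+$ in which every closed set is small or co-small (for $\kappa=\mu^+$). It has a free $z$-ultrafilter closed under intersections of $\mu$ many members, so it is not realcompact. Every subspace of $X$ has a dense subset of size $\le\mu$.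
2. (ZFC) For every cardinal $\lambda\ge\aleph_2$ there is a perfectly normal nonrealcompact space of cardinality $\lambda$.
3. Under PFA there is no perfectly normal space of cardinality $\aleph_1$ in which every closed set is countable or co-countable.

Part 3 concerns only spaces with the stated dichotomy for closed sets, not arbitrary perfectly normal nonrealcompact spaces of size $\aleph_1$.

Theorem A and most of Theorem B come from one statement about the objects of Section 1.

**Main Theorem.** Let $\kappa$ be regular uncountable and $\theta<\kappa$ infinite, with $2^\nu\le2^\theta$ for all $\nu<\kappa$, and suppose $P(\kappa,\theta)$ holds. Then there is a zero-dimensional Hausdorff topology $\tau$ on $\kappa$ such that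
1. every closed set is small or co-small;
2. every closed set is a zero-set, and $(\kappa,\tau)$ is perfectly normal;
3. $(\kappa,\tau)$ is not realcompact; the co-small zero-sets form a free $z$-ultrafilter closed under intersections of fewer than $\kappa$ members.

## 3. The tail filter, and two constructions that end in the discrete space

The nonrealcompactness will have the same cause as in $\omega_1$: the tails.

**Lemma 2.** Let $\kappa$ carry a Tychonoff topology in which every initial segment $\delta<\kappa$ is open, every closed set is a zero-set, and every closed set is small or co-small. Then the co-small zero-sets form a free $z$-ultrafilter $\mathcal U$ closed under intersections of fewer than $\kappa$ members. In particular the space is not realcompact.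

*Proof.* By hypothesis $\mathcal U$ is the family of all co-small closed sets. An intersection of fewer than $\kappa$ of them is closed, and it is co-small because $\kappa$ is regular; being of size $\kappa$, it is nonempty. Zero-set supersets of members are co-small zero-sets, so $\mathcal U$ is a $z$-filter, and it has the countable intersection property. It is maximal: a zero-set $Z\notin\mathcal U$ is small, so $Z\subseteq\delta$ for some $\delta<\kappa$. The tail $[\delta,\kappa)$ is closed and co-small, so it is in $\mathcal U$, and it is disjoint from $Z$; hence no $z$-filter containing $\mathcal U$ contains $Z$. It is free since $\bigcap_{\delta<\kappa}[\delta,\kappa)=\emptyset$. $\square$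

So the dichotomy "small or co-small" is the goal, together with many zero-sets. Consider the easiest topologies on $\kappa$. In the topology of initial segments $\{\delta:\delta\le\kappa\}$ the closed sets are $\emptyset$ and the tails, so the dichotomy holds, but points are not closed. In the topology whose proper closed sets are the small sets, the dichotomy holds and points are closed, but any two nonempty open sets meet, so it is not Hausdorff. In the discrete topology every set is a zero-set, but a set of size $\kappa$ with complement of size $\kappa$ is closed. We need something between these extremes. The natural plan is to start from the initial segments and to add continuous maps: for each small nonempty open $U$, a map $\psi_U$ into $\omega+1$ with $\psi_U^{-1}(\omega)=\kappa\setminus U$. The question is which values $\psi_U$ should take on $U$.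

The first thing one would try is a constant value on $U$, or a fixed function of $\xi$, or a clever coloring $e(\xi,\delta_U)$ with colors in $\omega$, where $\delta_U=\sup\{\xi+1:\xi\in U\}$. All of these fail, at the same point.

**Proposition 3.** Let $\kappa$ carry a $T_1$ topology in which all initial segments are open. Suppose that for every small nonempty open $U$ there is a continuous $\psi_U:\kappa\to\omega+1$ with $\psi_U^{-1}(\omega)=\kappa\setminus U$, and that $\psi_U(\xi)=e(\xi,\delta_U)$ for $\xi\in U$, with one function $e$ for all $U$. Then the topology is discrete.

*Proof.* Let $x\in\kappa$, let $U=x+2=\{0,\dots,x,x+1\}$ and $U'=U\setminus\{x\}$. Both are open, and $\delta_U=\delta_{U'}=x+2$ since $x+1$ belongs to both. Let $j=e(x,x+2)=\psi_U(x)<\omega$. The set $N=\psi_U^{-1}(j)\cap\psi_{U'}^{-1}((j,\omega])$ is open and contains $x$, because $\psi_{U'}(x)=\omega$. If $\xi\in N$, then $\psi_U(\xi)=j<\omega$, so $\xi\in U$. If also $\xi\ne x$, then $\xi\in U'$ and $\psi_{U'}(\xi)=e(\xi,x+2)=\psi_U(\xi)=j$, which contradicts $\psi_{U'}(\xi)>j$. So $N=\{x\}$. $\square$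

The trouble is that two tasks with the same $\delta$ make contradictory demands on one number. At a point near $x$, the task $U$ wants the value $j$, and the task $U'$ wants a value above $j$. The cure is to let $c$ take values in a larger set $\theta$ of colors and to let each task read the color through its own function $h_a$. By independence, the same color can be read as $j$ by one task and as $j+1$ by another. This is formula (1).

A second shortcut also fails: one cannot declare $\varphi_{(\mathrm I,U)}$ continuous for every small $U$. Since $U=\varphi_{(\mathrm I,U)}^{-1}[\omega]$ and $\omega$ is open in $\omega+1$, every small set would become open, and the space would again be discrete. A task $(\mathrm I,U)$ may be carried out only if $U$ is already open. As each new map creates new open sets, the topology must be built by recursion, and the order in which the tasks are carried out will matter in the proof.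

Finally, the reason for type II. If all type I tasks of small open sets are carried out, then co-small closed sets are zero-sets. A nonempty small closed set $F\subseteq\delta$, with $\delta<\kappa$ chosen so that $F\ne\delta$, is the intersection $\delta\cap\varphi_{(\mathrm I,\delta\setminus F)}^{-1}(\omega)$ of an open set and a zero-set, so it is a $G_\delta$. To see that it is a zero-set we want to replace the open set $\delta$ by a small clopen set around $F$; type II maps supply it.

## 4. The coloring and the independent functions exist

**The property $P$ and the theorem behind it.** If $\mathcal A$ consists of singletons, $P(\kappa,\theta)$ says that for all $B,C\in[\kappa]^\kappa$ every color $i$ occurs as $c(\xi,\beta)$ with $\xi\in B$, $\beta\in C$, $\xi<\beta$. A coloring $c(\xi,\beta)=f(\xi)$ fails already here: some $f^{-1}(i)$ has size $\kappa$, and $B=f^{-1}(i)$ sees no color but $i$. The full property requires one $\xi$ to have color $i$ with all members of a finite set $b$ simultaneously.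

For regular uncountable $\kappa$, the statement **$\mathrm{Pr}_1(\kappa,\kappa,\kappa,\omega)$** says: there is $d:[\kappa]^2\to\kappa$ such that for every family $\mathcal A$ of $\kappa$ many pairwise disjoint nonempty finite subsets of $\kappa$ and every $i<\kappa$ there are $a,b\in\mathcal A$ with $\max a<\min b$ and $d(\alpha,\beta)=i$ for all $\alpha\in a$, $\beta\in b$. (Requiring all members of $\mathcal A$ to have the same size gives an equivalent statement: since $\kappa$ is regular uncountable, $\kappa$ many members of any such $\mathcal A$ have the same size.)

A stationary $S\subseteq\kappa$ is **nonreflecting** if $S\cap\alpha$ is nonstationary in $\alpha$ for every $\alpha<\kappa$ of uncountable cofinality. For instance, $\{\alpha<\omega_2:\mathrm{cf}(\alpha)=\omega\}$ does reflect: if $\mathrm{cf}(\alpha)=\omega_1$ and $C$ is a club in $\alpha$ of type $\omega_1$, then the limit points of $C$ below $\alpha$ form a club in $\alpha$ consisting of ordinals of cofinality $\omega$. With cofinality $\omega_1$ instead, the situation is different; see Lemma 5.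

We use as a black box:

**(R)** (A. Rinot, *Complicated colorings*, Math. Res. Lett. 21 (2014) 1367–1388.) In ZFC: if $\kappa>\aleph_1$ is regular and has a nonreflecting stationary subset consisting of limit ordinals, then $\mathrm{Pr}_1(\kappa,\kappa,\kappa,\omega)$ holds.

This is the case $\chi=\omega$ of a general theorem: if $\chi,\kappa$ are infinite regular, $\chi^+<\kappa$, and $\{\alpha<\kappa:\mathrm{cf}(\alpha)\ge\chi\}$ has a nonreflecting stationary subset, then $\mathrm{Pr}_1(\kappa,\kappa,\kappa,\chi)$. The instance $\mathrm{Pr}_1(\aleph_2,\aleph_2,\aleph_2,\aleph_0)$, the only one needed for Theorem A, is due to S. Shelah, *Colouring and non-productivity of $\aleph_2$-c.c.*, Ann. Pure Appl. Logic 84 (1997) 153–174.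

**Lemma 4.** $\mathrm{Pr}_1(\kappa,\kappa,\kappa,\omega)$ implies $P(\kappa,\theta)$ for each infinite $\theta<\kappa$.

*Proof.* Let $c(\alpha,\beta)=d(\alpha,\beta)$ if this is $<\theta$, and $c(\alpha,\beta)=0$ otherwise. Let $B,\mathcal A,i$ be given. The idea is to glue a point of $B$ to each of $\kappa$ many members of $\mathcal A$. By recursion on $j<\kappa$ choose $b_j\in\mathcal A$ disjoint from $\bigcup_{l<j}(b_l\cup\{\xi_l\})$, and then $\xi_j\in B\setminus\bigl(b_j\cup\bigcup_{l<j}(b_l\cup\{\xi_l\})\bigr)$. This is possible: at stage $j$ fewer than $\kappa$ ordinals have been used, and each lies in at most one member of $\mathcal A$, so $\kappa$ many members of $\mathcal A$ remain; and $|B|=\kappa$. The sets $a_j=b_j\cup\{\xi_j\}$ are pairwise disjoint. By $\mathrm{Pr}_1$ there are $j,l$ with $\max a_j<\min a_l$ and $d\equiv i$ on $a_j\times a_l$. Put $\xi=\xi_j\in B$ and $b=b_l$. Then $\xi<\min b$, and for $\beta\in b$ we have $d(\xi,\beta)=i<\theta$, so $c(\xi,\beta)=i$. $\square$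

**Lemma 5.** For every regular uncountable $\mu$, $P(\mu^+,\mu)$ holds.

*Proof.* Let $\kappa=\mu^+$ and $S=\{\alpha<\kappa:\mathrm{cf}(\alpha)=\mu\}$. This set consists of limit ordinals, and it is stationary: the supremum of the first $\mu$ elements of a club in $\kappa$ belongs to the club and has cofinality $\mu$. It is nonreflecting. Indeed, let $\alpha<\kappa$ have uncountable cofinality and let $C$ be a club in $\alpha$ of order type $\mathrm{cf}(\alpha)\le\mu$. The limit points of $C$ below $\alpha$ form a club in $\alpha$. Each is the supremum of a proper initial segment of $C$, whose order type is less than $\mu$, so it has cofinality $<\mu$ and is not in $S$. Hence $S\cap\alpha$ is nonstationary in $\alpha$. Since $\kappa>\aleph_1$, (R) gives $\mathrm{Pr}_1(\kappa,\kappa,\kappa,\omega)$, and Lemma 4 with $\theta=\mu$ gives the claim. $\square$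

**Lemma 6 (Engelking–Karłowicz).** For infinite $\theta$ and any set $\Lambda$ with $|\Lambda|\le2^\theta$ there are $h_a:\theta\to\omega$ $(a\in\Lambda)$ such that for all distinct $a_1,\dots,a_k\in\Lambda$ and all $n_1,\dots,n_k\in\omega$ there is $i<\theta$ with $h_{a_l}(i)=n_l$ for all $l$.

*Proof.* Let $I$ be the set of pairs $(F,s)$ with $F\subseteq\theta$ finite and $s:\mathcal P(F)\to\omega$. There are $\theta$ many $F$, and countably many $s$ for each, so $|I|=\theta$. For $A\subseteq\theta$ put $h_A(F,s)=s(A\cap F)$. Given distinct $A_1,\dots,A_k\subseteq\theta$, choose for each pair an ordinal that belongs to exactly one of the two sets, and let $F$ be the finite set of these ordinals. Then the traces $A_l\cap F$ are distinct, so there is $s:\mathcal P(F)\to\omega$ with $s(A_l\cap F)=n_l$ for all $l$, and $h_{A_l}(F,s)=n_l$. Now transfer by a bijection $I\to\theta$ and an injection $\Lambda\to\mathcal P(\theta)$. $\square$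

For example, with $A_1=\{0\}$, $A_2=\{1\}$ and desired values $5,7$, take $F=\{0\}$, $s(\{0\})=5$, $s(\emptyset)=7$.

**Counting the tasks.** Assume the hypotheses of the Main Theorem. First, $\kappa\le2^\theta$: otherwise $\nu=2^\theta<\kappa$, and the hypothesis gives $2^{2^\theta}\le2^\theta$, which is false. Every small set is a subset of some $\delta<\kappa$, and $\delta$ has $2^{|\delta|}\le2^\theta$ subsets. Hence $|\Lambda|\le\kappa\cdot2^\theta=2^\theta$, and Lemma 6 applies to $\Lambda$.

## 5. The recursive topology on $\kappa$

From here to the end of Section 7 we assume the hypotheses of the Main Theorem, and fix $c$ witnessing $P(\kappa,\theta)$, functions $h_a$ $(a\in\Lambda)$ from Lemma 6, and the maps $\varphi_a$ of Section 1.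

**Step 1. The recursion.** *The purpose is to carry out exactly those tasks whose set is open (type I) or closed (type II) by the time its turn comes.*

Let $\tau_0=\{\delta:\delta\le\kappa\}$; it is a topology. Given distinct tasks $a_t$ $(t<s)$, let $\tau_s$ be the topology generated by $\tau_0$ and all sets $\varphi_{a_t}^{-1}(O)$ with $t<s$ and $O\subseteq\omega+1$ open. Call $(\mathrm I,U)$ **ready at $s$** if $U\in\tau_s$, and $(\mathrm{II},H)$ **ready at $s$** if $H$ is $\tau_s$-closed. If some task outside $\{a_t:t<s\}$ is ready at $s$, let $a_s$ be such a task. Otherwise stop and put $\sigma=s$, $\tau=\tau_\sigma$. The $a_t$ are distinct members of the set $\Lambda$, so the recursion stops.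

The topologies $\tau_s$ increase with $s$, so a task that is ready stays ready. At $\sigma$ no ready task is left over. Hence:

> (2) If $U\in\tau$ is small and nonempty, then $(\mathrm I,U)=a_t$ for some $t<\sigma$. If $H$ is $\tau$-closed, small and nonempty, then $(\mathrm{II},H)=a_t$ for some $t<\sigma$. All $\varphi_{a_t}$ $(t<\sigma)$ are $\tau$-continuous.

**Step 2. The topology is zero-dimensional and Tychonoff.** *We embed the space in a power of $\omega+1$.*

Let $0<\gamma<\kappa$. The task $(\mathrm I,\gamma)$ is ready at $0$, so it is some $a_t$, and $\gamma=\varphi_{(\mathrm I,\gamma)}^{-1}[\omega]$ with $\omega$ open in $\omega+1$. So the initial segments are already given by the maps, and $\tau$ is generated by the maps $\varphi_{a_t}$ $(t<\sigma)$ alone. If $\xi<\gamma$, then $\varphi_{(\mathrm I,\gamma)}(\xi)<\omega=\varphi_{(\mathrm I,\gamma)}(\gamma)$, so the maps separate points. Therefore $(\kappa,\tau)$ embeds in $(\omega+1)^\sigma$. It is a zero-dimensional Hausdorff, hence Tychonoff, space.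

**Step 3. Basic neighborhoods.** *We want an explicit neighborhood base at each point for each $\tau_s$.*

For $\gamma<\kappa$, finite $D\subseteq\{a_t:t<\sigma\}$ and $n<\omega$ let $V(\gamma;D,n)$ be the set of all $\xi\le\gamma$ such that for every $a\in D$
$$\varphi_a(\xi)=\varphi_a(\gamma)\ \text{ if }\varphi_a(\gamma)<\omega,\qquad \varphi_a(\xi)>n\ \text{ if }\varphi_a(\gamma)=\omega.\tag{3}$$
For instance $V(\gamma;\emptyset,n)=\gamma+1$. The sets $V(\gamma;D,n)$ decrease when $D$ or $n$ increases.

For each $s\le\sigma$, the sets $V(\gamma;D,n)$ with $D\subseteq\{a_t:t<s\}$ form a $\tau_s$-neighborhood base at $\gamma$. They are $\tau_s$-open, being the intersection of $\gamma+1\in\tau_0$ with finitely many preimages of the open sets $\{\varphi_a(\gamma)\}$ or $(n,\omega]$. Conversely, a $\tau_s$-neighborhood of $\gamma$ contains a finite intersection of an initial segment containing $\gamma$, hence containing $\gamma+1$, and of sets $\varphi_{a_t}^{-1}(O)\ni\gamma$ with $t<s$. Here $O$ contains $\{k\}$ if $\varphi_{a_t}(\gamma)=k<\omega$, and contains some $(n_t,\omega]$ if $\varphi_{a_t}(\gamma)=\omega$. Replace the finitely many $n_t$ by their maximum $n$.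

## 6. Closed pairs, and why large sets have co-small closure

Let $B$ have size $\kappa$. We want a point $\xi\in B$ to fall into some basic neighborhood $V(\gamma;D,n)$. By (3) this asks for certain values $\varphi_a(\xi)$, $a\in D$. Through $c$ we control the numbers $r_a(\xi)$, and these are not always the values of $\varphi_a$. For $\xi<\delta_a$ there are exactly two harmful situations. For $a=(\mathrm I,U)$ with $\gamma\in U$ but $\xi\notin U$, we get $\varphi_a(\xi)=\omega$, although a finite value is wanted. For $a=(\mathrm{II},H)$ with $\gamma\notin H$ but $\xi\in H$, we get $\varphi_a(\xi)=0$, although the wanted value $\varphi_a(\gamma)$ may be $1$. In both situations $r_a(\xi)$ has no influence. The way out is the order of the recursion: when $a_t=(\mathrm I,U)$ was chosen, $U$ was already open, so finitely many *earlier* maps can force $\xi\in U$. The same holds for $H$.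

**Definition.** For $D\subseteq\{a_u:u<\sigma\}$ write $D_{<t}=D\cap\{a_u:u<t\}$. The pair $(D,n)$ is **closed at $\gamma$** if for each $a=a_t\in D$:
* if $a=(\mathrm I,U)$ and $\gamma\in U$, then $V(\gamma;D_{<t},n)\subseteq U$;
* if $a=(\mathrm{II},H)$ and $\gamma\notin H$, then $V(\gamma;D_{<t},n)\cap H=\emptyset$.

As an example, let $D=\{a\}$ with $a=(\mathrm I,U)$ and $\gamma\in U$. Here $D_{<t}=\emptyset$, so $(D,n)$ is closed at $\gamma$ exactly when $\gamma+1\subseteq U$. If $U$ has a hole below $\gamma$, earlier tasks must be added to $D$.

Because $V$ is monotone: if $(D,n)$ is closed at $\gamma$ and $m\ge n$, then $(D,m)$ is closed at $\gamma$. If $(D,n)$ and $(E,n)$ are closed at $\gamma$, so is $(D\cup E,n)$, because $(D\cup E)_{<t}$ contains $D_{<t}$ and $E_{<t}$.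

**Step 4. Every pair can be enlarged to a closed one.** *This lets us use only closed pairs later.*

**Claim 7.** For every $\gamma$, finite $D\subseteq\{a_t:t<\sigma\}$ and $n$ there are finite $D^*\supseteq D$ and $n^*\ge n$ with $(D^*,n^*)$ closed at $\gamma$.

*Proof.* Fix $\gamma$. By induction on $t<\sigma$ we choose a finite set $E_t$ with $a_t\in E_t\subseteq\{a_u:u\le t\}$ and $m_t<\omega$ such that $(E_t,m)$ is closed at $\gamma$ for every $m\ge m_t$.

The task $a_t$ was ready at $t$. If $a_t=(\mathrm I,U)$ and $\gamma\in U$, then $U$ is a $\tau_t$-neighborhood of $\gamma$. By Step 3 there are a finite $D'\subseteq\{a_u:u<t\}$ and $n'$ with $V(\gamma;D',n')\subseteq U$. If $a_t=(\mathrm{II},H)$ and $\gamma\notin H$, then $\kappa\setminus H$ is a $\tau_t$-neighborhood of $\gamma$, and we get $D',n'$ with $V(\gamma;D',n')\cap H=\emptyset$. In the other cases nothing is required of $a_t$, and we take $D'=\emptyset$, $n'=0$. Put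
$$E_t=\{a_t\}\cup\bigcup_{a_u\in D'}E_u,\qquad m_t=\max\bigl(\{n'\}\cup\{m_u:a_u\in D'\}\bigr).$$
This $E_t$ is finite and contained in $\{a_u:u\le t\}$. Let $m\ge m_t$. Since $a_u\in E_u$ for $a_u\in D'$, we have $(E_t)_{<t}\supseteq D'$. So $V(\gamma;(E_t)_{<t},m)\subseteq V(\gamma;D',n')$, and the requirement for $a_t$ holds. Any other $a_v\in E_t$ lies in some $E_u$ with $a_u\in D'$. As $m\ge m_u$, the pair $(E_u,m)$ is closed at $\gamma$, and since $(E_t)_{<v}\supseteq(E_u)_{<v}$, the requirement for $a_v$ in $(E_t,m)$ follows by monotonicity. This completes the induction.

Finally let $D^*=\bigcup_{a_t\in D}E_t$ and $n^*=\max(\{n\}\cup\{m_t:a_t\in D\})$. Each $(E_t,n^*)$ with $a_t\in D$ is closed at $\gamma$, and therefore so is the union. $\square$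

**Step 5. For closed pairs, control of $r_a$ suffices.** *This turns the condition $\xi\in V$ into equations that the coloring can satisfy.*

Given $\gamma$, $D$, $n$, define the **target** of $a\in D$ by
$$\mathrm{tg}_\gamma(a)=\begin{cases}\varphi_a(\gamma)&\text{if }\varphi_a(\gamma)<\omega,\\ n+1&\text{if }\varphi_a(\gamma)=\omega.\end{cases}$$

**Claim 8.** Let $(D,n)$ be closed at $\gamma$ and $\xi<\gamma$. If $r_a(\xi)=\mathrm{tg}_\gamma(a)$ for every $a\in D$ with $\xi<\delta_a$, then $\xi\in V(\gamma;D,n)$.

*Proof.* We verify condition (3) for $a=a_t\in D$ by induction on $t$. The induction hypothesis says that (3) holds for all members of $D_{<t}$, that is, $\xi\in V(\gamma;D_{<t},n)$.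

*Case $\delta_a\le\xi$.* Then $\delta_a\le\xi<\gamma$. For type I both $\xi$ and $\gamma$ lie outside $U\subseteq\delta_a$, so $\varphi_a(\xi)=\varphi_a(\gamma)=\omega$. For type II, $\varphi_a(\xi)=\varphi_a(\gamma)=1$. In both cases (3) holds.

*Case $\xi<\delta_a$ and $a=(\mathrm I,U)$.* If $\gamma\in U$, then $\xi\in V(\gamma;D_{<t},n)\subseteq U$ by closedness, so $\varphi_a(\xi)=r_a(\xi)=\mathrm{tg}_\gamma(a)=\varphi_a(\gamma)$. If $\gamma\notin U$, then $\varphi_a(\gamma)=\omega$ and $\mathrm{tg}_\gamma(a)=n+1$. The value $\varphi_a(\xi)$ is $\omega$ (if $\xi\notin U$) or $r_a(\xi)=n+1$ (if $\xi\in U$), and both are $>n$.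

*Case $\xi<\delta_a$ and $a=(\mathrm{II},H)$.* If $\gamma\in H$, then $\varphi_a(\gamma)=0=\mathrm{tg}_\gamma(a)$, so $r_a(\xi)=0$. The value $\varphi_a(\xi)$ is $0$ if $\xi\in H$, and $\min(1,r_a(\xi))=0$ if $\xi\notin H$. If $\gamma\notin H$, then $\xi\in V(\gamma;D_{<t},n)$ gives $\xi\notin H$ by closedness, so $\xi\in\delta_a\setminus H$. As $\varphi_a(\gamma)\in\{0,1\}$, we get $\varphi_a(\xi)=\min(1,r_a(\xi))=\min(1,\varphi_a(\gamma))=\varphi_a(\gamma)$. $\square$

**Step 6. The dichotomy.** *We combine independence, the $\Delta$-system lemma and $P(\kappa,\theta)$.*

The $\Delta$-system lemma says: for regular uncountable $\kappa$, every family of $\kappa$ many finite sets has a subfamily of size $\kappa$ and a finite set $\rho$, the root, such that any two distinct members of the subfamily intersect in exactly $\rho$.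

**Claim 9.** If $B\in[\kappa]^\kappa$, then $\kappa\setminus\mathrm{cl}_\tau(B)$ is small. Hence every $\tau$-closed set is small or co-small.

*Proof.* Suppose $\Gamma=\kappa\setminus\mathrm{cl}_\tau(B)$ has size $\kappa$.

*One color per point.* For $\gamma\in\Gamma$ choose a basic neighborhood of $\gamma$ that misses $B$, and enlarge its parameters by Claim 7; the neighborhood shrinks. We get $(D_\gamma,n_\gamma)$ closed at $\gamma$ with
$$V(\gamma;D_\gamma,n_\gamma)\cap B=\emptyset.\tag{4}$$
By independence there is $i_\gamma<\theta$ with $h_a(i_\gamma)=\mathrm{tg}_\gamma(a)$ for all $a\in D_\gamma$, the targets being computed with $n=n_\gamma$. Since $\theta<\kappa=\mathrm{cf}(\kappa)$, we may shrink $\Gamma$, keeping size $\kappa$, so that $i_\gamma=i$ for all $\gamma\in\Gamma$.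

*Disjointness.* Let $b_\gamma=\{\gamma\}\cup\{\delta_a:a\in D_\gamma\}$, a finite subset of $\kappa$. Since $\gamma\in b_\gamma$, each finite set occurs as $b_\gamma$ for only finitely many $\gamma$, so there are $\kappa$ many distinct sets $b_\gamma$. Shrink $\Gamma$ to size $\kappa$ so that the $b_\gamma$ $(\gamma\in\Gamma)$ are distinct and form a $\Delta$-system with root $\rho$. Discard the finitely many $\gamma\in\rho$. Then $\gamma\in b_\gamma\setminus\rho$ for all remaining $\gamma$, and the sets $b_\gamma\setminus\rho$ are nonempty and pairwise disjoint.

*The point $\xi$.* Apply $P(\kappa,\theta)$ to $\{\xi\in B:\xi>\max\rho\}$ (to $B$ itself if $\rho=\emptyset$), to the family $\{b_\gamma\setminus\rho:\gamma\in\Gamma\}$, and to $i$. We get $\xi\in B$ and $\gamma\in\Gamma$ such that $\xi$ is above all elements of $\rho$, $\xi<\min(b_\gamma\setminus\rho)\le\gamma$, and $c(\xi,\beta)=i$ for all $\beta\in b_\gamma\setminus\rho$.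

*The contradiction.* Let $a\in D_\gamma$ with $\xi<\delta_a$. Then $\delta_a\in b_\gamma$, and $\delta_a\notin\rho$ because $\xi$ exceeds all elements of $\rho$. So $c(\xi,\delta_a)=i$, and
$$r_a(\xi)=h_a(c(\xi,\delta_a))=h_a(i)=\mathrm{tg}_\gamma(a).$$
Claim 8 gives $\xi\in V(\gamma;D_\gamma,n_\gamma)$. As $\xi\in B$, this contradicts (4).

Finally, a closed set $F$ that is not small has size $\kappa$, and $F=\mathrm{cl}_\tau(F)$ is co-small by what was proved. $\square$

Note how the root is handled. For $a\in D_\gamma$ with $\delta_a\in\rho$ the coloring gives no information about $c(\xi,\delta_a)$, but $\xi>\delta_a$, and there $\varphi_a$ is constant. This is why the maps $\varphi_a$ are defined by a single value from $\delta_a$ on.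

## 7. Zero-sets in $(\kappa,\tau)$, and the end of the proof of the Main Theorem

Let $X=(\kappa,\tau)$. The map $n\mapsto2^{-n}$, $\omega\mapsto0$ embeds $\omega+1$ in $[0,1]$. Composing with it shows that $\varphi_{a_t}^{-1}(\omega)$ is a zero-set for each $t<\sigma$.

**Step 7. Every closed $F\subseteq X$ is a zero-set.** *By Lemma 1 this also gives perfect normality.*

The sets $\emptyset$ and $X$ are clopen, hence zero-sets. By Claim 9 two cases remain.

*$F$ is co-small and $F\ne X$.* Then $U=X\setminus F$ is nonempty, open and small. By (2) the map $\varphi_{(\mathrm I,U)}$ is continuous and is one of the $\varphi_{a_t}$. So $F=\varphi_{(\mathrm I,U)}^{-1}(\omega)$ is a zero-set.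

*$F$ is small and nonempty.* By (2) the map $\varphi_{(\mathrm{II},F)}$ is continuous. Its values lie in $\{0,1\}$, so $W=\varphi_{(\mathrm{II},F)}^{-1}(0)$ is clopen. It contains $F$, and it is contained in $\delta_{(\mathrm{II},F)}<\kappa$, so it is small. Hence $U=W\setminus F$ is open and small. If $U=\emptyset$, then $F=W$ is clopen, hence a zero-set. Otherwise $\varphi_{(\mathrm I,U)}$ is continuous by (2), and
$$F=W\cap(X\setminus U)=W\cap\varphi_{(\mathrm I,U)}^{-1}(\omega)$$
is an intersection of two zero-sets.

**Step 8. Conclusion.** *We collect the three parts of the Main Theorem.*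

By Step 2, $\tau$ is zero-dimensional and Hausdorff. Part 1 is Claim 9. Part 2 is Step 7 with Lemma 1. For part 3, the initial segments are open, since $\tau_0\subseteq\tau$, and Lemma 2 applies. $\square$

## 8. Successors of regular cardinals: Theorem A and Theorem B(1)

**Theorem A and the first two sentences of Theorem B(1).** *We check the hypotheses of the Main Theorem.* Let $\mu$ be regular uncountable, $\kappa=\mu^+$, $\theta=\mu$. Then $P(\mu^+,\mu)$ holds by Lemma 5, and every $\nu<\mu^+$ satisfies $\nu\le\mu$, so $2^\nu\le2^\mu$. The Main Theorem gives the space $X$. "Fewer than $\kappa$ members" now means "at most $\mu$ many members", and "small" means "of size $\le\mu$". For $\mu=\aleph_1$ we get Theorem A, and Problem 14 has the answer yes. $\square$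

**Density of subspaces.** *The last sentence of B(1) is proved by excluding discrete subspaces of size $\kappa$.*

First, $X$ has no discrete subspace $D$ with $|D|=\kappa$. Otherwise split $D$ into disjoint $D_1,D_2$ of size $\kappa$. By Claim 9, $\mathrm{cl}(D_1)$ is co-small, so it contains some $d\in D_2$. Every neighborhood of $d$ meets $D_1\subseteq D\setminus\{d\}$, so $d$ is not isolated in $D$, a contradiction.

Now suppose $Y\subseteq X$ has no dense subset of size $\le\mu$. By recursion on $\alpha<\kappa$ choose $y_\alpha\in Y\setminus\mathrm{cl}\{y_\beta:\beta<\alpha\}$; this is possible since $\{y_\beta:\beta<\alpha\}$ has size $\le\mu$. The $y_\alpha$ are distinct ordinals below $\kappa$. As $\kappa$ is regular, there is a subsequence of length $\kappa$ that is increasing as a sequence of ordinals, because at each stage fewer than $\kappa$ ordinals must be exceeded. Passing to a subsequence preserves $y_\alpha\notin\mathrm{cl}\{y_\beta:\beta<\alpha\}$, so we may assume that $\alpha<\beta$ implies $y_\alpha<y_\beta$. The initial segment $[0,y_\alpha]$ is open and contains no $y_\beta$ with $\beta>\alpha$. So $[0,y_\alpha]\setminus\mathrm{cl}\{y_\beta:\beta<\alpha\}$ is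 a neighborhood of $y_\alpha$ that contains no other $y_\beta$. Thus $\{y_\alpha:\alpha<\kappa\}$ is a discrete subspace of size $\kappa$, a contradiction. $\square$

## 9. All cardinalities from $\aleph_2$ on: Theorem B(2)

Let $X$ be the space of Theorem A, constructed above with $\kappa=\aleph_2$, let $\mathcal U$ be its $z$-ultrafilter of co-small zero-sets, let $\lambda\ge\aleph_2$, and let $S$ be the topological sum of $X$ with a discrete space $E$ of size $\lambda$. Then $|S|=\lambda$.

**Perfect normality.** *We exhibit each closed set as a zero-set.* If $F\subseteq S$ is closed, then $F\cap X=f^{-1}(0)$ for some continuous $f$ on $X$. Extend $f$ to $S$ by $0$ on $F\cap E$ and $1$ on $E\setminus F$. The extension is continuous with zero-set $F$. Apply Lemma 1.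

**A free $z$-ultrafilter.** *We transport $\mathcal U$ to the sum.* Let $\mathcal U'$ be the family of zero-sets $Z$ of $S$ with $Z\cap X\in\mathcal U$. The trace of a zero-set of $S$ on $X$ is a zero-set of $X$, so $\mathcal U'$ is a $z$-filter, and it has the countable intersection property because $\mathcal U$ does. Since $X$ is clopen in $S$, each $Z\in\mathcal U$ is also a zero-set of $S$ (extend by $1$), and it belongs to $\mathcal U'$; hence $\mathcal U'$ is free. It is maximal: if $Z$ is a zero-set of $S$ with $Z\cap X\notin\mathcal U$, then $Z\cap X$ is small, so some tail $[\delta,\omega_2)\in\mathcal U\subseteq\mathcal U'$ is disjoint from $Z\cap X$ and hence from $Z$. So $S$ is not realcompact. $\square$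

## 10. The dichotomy at $\aleph_1$ under PFA: Theorem B(3)

An **S-space** is a regular, hereditarily separable space that is not hereditarily Lindelöf. PFA, the proper forcing axiom, enters only through the following theorem.

**(T)** (S. Todorcevic, *Partition Problems in Topology*, 1989.) PFA implies that there are no S-spaces.

Let $Y$ be perfectly normal with $|Y|=\aleph_1$, every closed set being countable or co-countable. We find an S-space inside $Y$; this contradicts (T).

**Step 1. $Y$ is locally countable.** *This will provide countable open sets for a right-separated sequence.* Let $y\in Y$ and $\{y\}=\bigcap_nU_n$ with $U_n$ open. If every $Y\setminus U_n$ were countable, then $Y\setminus\{y\}=\bigcup_n(Y\setminus U_n)$ would be countable. So some closed set $Y\setminus U_n$ is uncountable, hence co-countable, and $U_n$ is a countable open neighborhood of $y$.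

**Step 2. $Y$ has no uncountable discrete subspace.** *This will give hereditary separability.* Let $D$ be one. For $d\in D$ let $W_d$ be open with $W_d\cap D=\{d\}$, and let $O=\bigcup_{d\in D}W_d$. Then
$$\mathrm{cl}(D)\cap O=D.\tag{5}$$
Indeed, a point $x\in W_d\setminus\{d\}$ has the open neighborhood $W_d\setminus\{d\}$, which misses $D$, so $x\notin\mathrm{cl}(D)$. As $Y$ is perfectly normal, the open set $O$ is an $F_\sigma$, say $O=\bigcup_nF_n$ with $F_n$ closed. Put $D_n=D\cap F_n$. By (5), $D_n=\mathrm{cl}(D)\cap F_n$ is closed in $Y$. Since $D=\bigcup_nD_n$, some $D_n$ is uncountable. This $D_n$ is closed and discrete, so every subset of it is closed in $D_n$ and hence in $Y$. Split $D_n$ into two uncountable pieces. They are disjoint uncountable closed sets, so neither is countable and neither is co-countable, a contradiction.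

**Step 3. An S-space.** *We choose a sequence whose initial segments are open.* By recursion on $\alpha<\omega_1$ choose $y_\alpha\in Y\setminus\bigcup_{\beta<\alpha}U_\beta$ and a countable open $U_\alpha\ni y_\alpha$. The union is countable, so the choice of $y_\alpha$ is possible, and $U_\alpha$ exists by Step 1. Put $Z=\{y_\alpha:\alpha<\omega_1\}$. The $y_\alpha$ are distinct, and $U_\beta\cap Z\subseteq\{y_\alpha:\alpha\le\beta\}$. Hence
$$\{y_\beta:\beta\le\alpha\}=Z\cap\bigcup_{\beta\le\alpha}U_\beta$$
is open in $Z$. These initial segments are countable and cover the uncountable set $Z$, so no countable subfamily covers, and $Z$ is not Lindelöf.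

Suppose some $Z'\subseteq Z$ is not separable. Choose $z_\alpha\in Z'\setminus\mathrm{cl}\{z_\beta:\beta<\alpha\}$ for $\alpha<\omega_1$, and thin out to an uncountable subsequence along which the indices in $Z$ increase. Each term has a neighborhood that misses the earlier terms (the complement of the closure of the earlier terms) and one that misses the later terms (the initial segment of $Z$ up to its own index). So the terms form an uncountable discrete subspace, contrary to Step 2. Thus $Z$ is regular, hereditarily separable and not Lindelöf, that is, an S-space. $\square$

**Remark.** For $\kappa=\aleph_1$ and $\theta=\aleph_0$, all hypotheses of the Main Theorem other than $P(\aleph_1,\aleph_0)$ hold in ZFC, since $2^\nu\le2^{\aleph_0}$ for $\nu\le\aleph_0$. Under PFA its conclusion fails at $\aleph_1$ by Theorem B(3), so $P(\aleph_1,\aleph_0)$ fails under PFA. This is where a cardinal above $\aleph_1$ matters: by Lemma 5, $P(\aleph_2,\aleph_1)$ is a theorem of ZFC.
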